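
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Covering all empty triangles of a point set\\ by linearly many triangulations}


\begin{abstract}
A family of triangulations of a planar point set $P$ covers the empty triangles of $P$ if the three edges of every empty triangle of $P$ occur together in some member of the family. It was conjectured that every set of $n$ points in general position needs $\Omega(n\log n)$ triangulations. We disprove this: for every $n\ge 3$ there is a set of $n$ points for which fewer than $200n$ triangulations suffice. The set is an integer grid, perturbed so that the points of every lattice line form a Horton-type set. Since every set needs more than $n/4-1/8$ triangulations, the smallest possible number is of order $n$; the largest is of order $n^3$.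
\end{abstract}

\section{Introduction}

Let $P$ be a set of $n\ge 3$ points in the plane in general position, meaning that no three are collinear. A \emph{geometric graph} on $P$ has vertex set $P$ and straight segments as edges; it is \emph{plane} if no two distinct edges cross, that is, share a point interior to both. A \emph{triangulation} of $P$ is a maximal plane geometric graph on $P$. A triangle with vertices in $P$ is \emph{empty} if its interior contains no point of $P$, and a triangulation \emph{contains} a triangle if it contains its three edges. We write $\tau(P)$ for the least number of triangulations of $P$ such that every empty triangle of $P$ is contained in at least one of them.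

How small can $\tau(P)$ be? Counting gives a first answer. Every $n$-point set has at least $\binom{n-1}{2}$ empty triangles, and one triangulation contains at most $2n-5$ of them (both facts are proved in Section~\ref{sec:lower}), so $\tau(P)$ is at least about $n/4$. For $\tau(P)$ to be linear in $n$, the number of empty triangles must be at most quadratic, and the triangulations of an optimal family must contribute, on average, linearly many new empty triangles each. The second requirement looks doubtful. Among the sets with only quadratically many empty triangles are those with a recursive structure of Horton type: they split into an upper and a lower half, far apart vertically, and each half splits again in the same way. For a single such set we shall see (Remark~\ref{rem:log}) that $\tau$ has order exactly $n\log n$, the logarithm being the depth of the recursion. So the following conjecture, posed in \cite{EdgeDisjoint}, is a natural guess.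

\begin{conjecture}
There is an absolute constant $c>0$ such that for every sufficiently large $n$ and every set $P$ of $n$ points in general position, every family of triangulations covering all the empty triangles of $P$ has at least $c\,n\log n$ members.
\end{conjecture}

We show that it is false; indeed, for every $c>0$ the asserted bound fails for all sufficiently large $n$.

\begin{theorem}\label{thm:main}
For every $n\ge3$ there is a set $P$ of $n$ points in general position and a family of fewer than $200n$ triangulations of $P$ covering all empty triangles of $P$.
\end{theorem}

In the next theorem the minimum and the maximum are over all sets of $n$ points in general position.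

\begin{theorem}\label{thm:order}
For every $n\ge 3$,
\[
\frac n4-\frac18\;<\;\min_{|P|=n}\tau(P)\;<\;200\,n ,
\]
so the minimum is $\Theta(n)$. Moreover $\max_{|P|=n}\tau(P)=\Theta(n^3)$.
\end{theorem}

\paragraph{The idea.}
We avoid the logarithm by using many short Horton-type sets instead of one long one. Take the grid with side about $\sqrt n$. A lattice triangle with no lattice point in its interior is thin: for a suitable side, the third vertex is on the lattice line next to the one carrying that side or, in one exceptional case, on the line after it. Perturb the grid very slightly so that the points of \emph{every} lattice line form a Horton-type set. Then each empty triangle lives on one line or in a narrow strip between nearby parallel lines of some primitive direction $v$, and the parallel strips can be handled simultaneously. If each line of direction $v$ has at most $N_v$ points, direction $v$ costs $O(N_v\log N_v)$ triangulations. There are at most $4s$ directions of sup-norm $s$, and for them $N_v$ is of order $\sqrt n/s$, so the total is at most of order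
\[
\sum_{s\le\sqrt n} s\cdot\frac{\sqrt n}{s}\log\frac{2\sqrt n}{s}
=\sqrt n\sum_{s\le \sqrt n}\log\frac{2\sqrt n}{s}=O(n).
\]
The logarithm is still paid on long lines, but few directions have long lines, and on average over $s$ the logarithm is bounded.

Section~\ref{sec:packings} replaces triangulations by a more flexible object. Section~\ref{sec:line} treats one Horton-type set, Section~\ref{sec:grid} constructs the perturbed grid, Section~\ref{sec:class} classifies its empty triangles, and Section~\ref{sec:cover} covers them. Section~\ref{sec:lower} proves the remaining parts of Theorem~\ref{thm:order}.

Throughout, $\lambda(m)=\lceil\log_2 m\rceil$.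

\section{Packings and faces}\label{sec:packings}

A \emph{packing} is a set of triangles whose interiors are pairwise disjoint. The first lemma says that we may cover by packings instead of triangulations; we need not care how a packing is completed, nor whether its triangles are empty.

\begin{lemma}\label{lem:packing}
For every packing of triangles with vertices in $P$ there is a triangulation of $P$ containing all its triangles.
\end{lemma}

\begin{proof}
Suppose distinct edges $e$ of a triangle $D$ and $e'$ of a triangle $D'$ of the packing cross at $x$. Then $D\ne D'$, and $e,e'$ lie on different lines by general position. Near $x$, $D$ contains a half-disc bounded by $e$, and $D'$ one bounded by $e'$. Two half-discs centered at $x$ and bounded by different lines have overlapping interiors, a contradiction. So the edges of the packing form a plane graph, which extends to a maximal one.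
\end{proof}

The second lemma is used for lower bounds.

\begin{lemma}\label{lem:face}
An empty triangle contained in a triangulation $T$ is a bounded face of $T$. In particular, two distinct empty triangles contained in $T$ have disjoint interiors.
\end{lemma}

\begin{proof}
Suppose an edge $e$ of $T$ meets the interior of the empty triangle $D$. Neither endpoint of $e$ is interior to $D$, so $e\cap D$ is a chord of $D$ with both ends on the boundary. The ends are not both vertices of $D$, for then the chord would lie in a side. So one end $x$ lies in the relative interior of a side. By general position $x\notin P$, so $x$ is interior to $e$, and $e$ crosses that side, which is an edge of $T$: a contradiction. Thus no edge of $T$ meets the interior of $D$, while its sides are edges of $T$.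
\end{proof}

\section{One line: Horton functions}\label{sec:line}

On each line of the perturbed grid the points will be the graph of a function on consecutive integers, after an affine change of coordinates. We isolate the property we need.

Let $I$ be a finite nonempty set of consecutive integers. A \emph{class of level $j$} is a nonempty set $K=\{k\in I:k\equiv r \bmod 2^j\}$; thus $I$ is the class of level $0$. If $|K|\ge 2$, then $K$ is the disjoint union of two classes of level $j+1$, its \emph{halves}. Consecutive elements of $K$ differ by $2^j$ and alternate between the halves, so the halves have sizes $\lceil|K|/2\rceil$ and $\lfloor|K|/2\rfloor$. Given $h:I\to\mathbb R$, we identify $k\in I$ with the point $(k,h(k))$, so that we can speak of lines through elements of $I$; ``above'' and ``below'' refer to the second coordinate.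

\begin{definition}
A function $h:I\to\mathbb R$ is a \emph{Horton function} if for every class $K$ with $|K|\ge2$ the halves can be named $K^+$ and $K^-$ so that
\begin{itemize}
\item[(H1)] $h(k)>h(l)$ for all $k\in K^+$, $l\in K^-$;
\item[(H2)] every line through two points of $K^+$ passes strictly above every point of $K^-$;
\item[(H3)] every line through two points of $K^-$ passes strictly below every point of $K^+$.
\end{itemize}
\end{definition}

If $h$ is a Horton function, so is $-h$; this exchanges $+$ with $-$ and above with below. We call this the \emph{reflection symmetry}. The graph of a Horton function is in general position: given three of its points, let $K$ be the smallest class containing them; two of them lie in one half of $K$ and the third in the other, so (H2) or (H3) shows that they are not collinear.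

Horton functions arise whenever the two halves are far apart compared with the variation inside them.

\begin{lemma}[Gap criterion]\label{lem:gap}
Let $|I|\le R$ and $h:I\to\mathbb R$. Suppose that for every class $K$ with $|K|\ge2$ there is $\delta\ge0$ such that $h$ varies by at most $\delta$ on each half of $K$, and every value of $h$ on one half exceeds every value on the other by more than $(R-1)\delta$. Then $h$ is a Horton function.
\end{lemma}

\begin{proof}
Let $K^+$ be the half with the larger values; (H1) holds. A line through $k_1,k_2\in K^+$ has slope at most $\delta$ in absolute value, and any $k_0\in K^-$ has $|k_0-k_1|\le R-1$. So at $k_0$ the line has height at least $h(k_1)-(R-1)\delta>h(k_0)$, which is (H2). Since the hypothesis also holds for $-h$, (H3) follows by reflection.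
\end{proof}

For instance, if $k_j$ denotes the binary digits of $k$, then $h(k)=\sum_{j}k_j(n+1)^{-j}$ is a Horton function on $I=\{0,\dots,n-1\}$. In a class of level $j$ all elements agree in the digits below $j$, and the halves are distinguished by the digit $k_j$. With $\delta=\sum_{l>j}(n+1)^{-l}$, the sum being over the finitely many digit positions in use, we have $n\delta<(n+1)^{-j}$. So the values on the halves differ by at least $(n+1)^{-j}-\delta>(n-1)\delta$.

\subsection{An example with eight points}

\begin{example}\label{ex:eight}
Let $I=\{0,\dots,7\}$ and $h(k)=3k_0+\frac12k_1+\frac1{10}k_2$; see Figure~\ref{fig:eight}. This is a Horton function. For $K=I$, $I^+=\{1,3,5,7\}$ is the set of odd numbers and $I^-$ the set of even ones. Inside a half, heights differ by at most $0.6$ and abscissas by at least $2$, so slopes are at most $0.3$, and $7\cdot0.3=2.1$ is less than the gap $3-0.6=2.4$. At level $1$ a half has two points, the slope is $0.1/4$, and $7\cdot 0.025<0.4=\frac12-0.1$. At level $2$ the halves are single points, and only (H1) is to be checked.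

Which triangles $4kk'$ with $k,k'\in I^+$ have no point of the set in their interior? Seen from $4$, the points of $I^+$ appear in the order $1,3,5,7$. So $(1,3),(3,5),(5,7)$ are good bases. The pair $(1,5)$ is good as well, because the point $3$ between them is \emph{above} the segment $15$. The pairs $(3,7)$ and $(1,7)$ are bad, because $5$ is below both segments. So there are four triangles, and they form two fans with apex $4$: one over the consecutive pairs of $\{1,3,5,7\}$, one over the consecutive pair of $\{1,5\}=(I^+)^-$. Each fan is a packing. They cannot be merged, since the segment from $4$ to $3$ crosses the segment $15$.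
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.25cm,y=1cm]
\fill[gray!15] (4,0.1)--(1,3)--(3,3.5)--(5,3.1)--(7,3.6)--cycle;
\draw (4,0.1)--(1,3)--(3,3.5)--(5,3.1)--(7,3.6)--cycle;
\draw (4,0.1)--(3,3.5) (4,0.1)--(5,3.1);
\draw[dashed,thick] (1,3)--(5,3.1);
\foreach \x/\y in {1/3,3/3.5,5/3.1,7/3.6} {\fill (\x,\y) circle (2pt) node[above=2pt] {\small \x};}
\foreach \x/\y in {0/0,2/0.5,4/0.1,6/0.6} {\fill (\x,\y) circle (2pt) node[below=2pt] {\small \x};}
\end{tikzpicture}
\caption{Eight points at heights $h(k)=3k_0+\frac12k_1+\frac1{10}k_2$, where $k_0,k_1,k_2$ are the binary digits of $k$. Shaded: the fan from the point $4$ over the consecutive pairs of the upper half $\{1,3,5,7\}$. The triangle on $4$ and the dashed base $15$ is also free of further points, since $3$ lies above the base, but it overlaps the fan.}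
\label{fig:eight}
\end{figure}

The example shows the pattern: the good bases are the consecutive pairs of a short nested sequence of classes, one fan for each. We now prove this in general.

\subsection{Visible pairs}

Fix a Horton function $h$ on $I$. For a class $K$ the \emph{top chain} is the sequence $K^{(0)}=K$, $K^{(s+1)}=(K^{(s)})^+$, continued as long as $|K^{(s)}|\ge2$; the \emph{bottom chain} uses $^-$ instead. Since $|K^{(s)}|\le\lceil|K|/2^s\rceil$, a member with at least two elements has $2^s<|K|$, that is, $0\le s\le\lambda(|K|)-1$.

A pair $k<k'$ in $K$ is \emph{top-visible in $K$} if all $l\in K$ with $k<l<k'$ lie below the segment $kk'$, and \emph{bottom-visible} if they all lie above it.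

\begin{lemma}\label{lem:visible}
A pair in $K$ is top-visible (bottom-visible) in $K$ if and only if it is a pair of consecutive elements of some member $K^{(s)}$ of the top (bottom) chain of $K$. If $K=I$, then $k'-k=2^s$ for such a pair $k<k'$.
\end{lemma}

\begin{proof}
By reflection it suffices to consider the top. Let $k<k'$ be consecutive in $K^{(s)}$. An element of $K$ strictly between them is not in $K^{(s)}$, so it lies in $(K^{(r)})^-$ for some $r<s$. As $k,k'\in (K^{(r)})^+$, it lies below the line $kk'$ by (H2).

Conversely, let $k<k'$ be top-visible in $K$, where $K$ has level $j$. If they are consecutive in $K$, we are done with $s=0$. Otherwise $k'-k\ge2\cdot2^j$, and we show that $k,k'\in K^+$.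
\begin{itemize}
\item If $k,k'\in K^-$, then $k+2^j\in K^+$ lies between them, and above the segment by (H3): a contradiction.
\item If $k\in K^-$ and $k'\in K^+$, then $k'-k$ is an odd multiple of $2^j$, so at least $3\cdot2^j$, and $l=k+2^j\in K^+$ satisfies $k<l<k'$. By (H2) the line $lk'$ passes above $k$. Since $k<l<k'$, this means that $l$ is above the segment $kk'$: a contradiction.
\item If $k\in K^+$ and $k'\in K^-$, put $l=k'-2^j\in K^+$. Again $k<l<k'$, the line $kl$ passes above $k'$, and so $l$ is above the segment $kk'$: a contradiction.
\end{itemize}
So $k,k'\in K^+$, and they are top-visible in $K^+$. Repeat with $K^+$ in place of $K$; the sizes decrease, so the process stops at a chain member in which the pair is consecutive. If $K=I$, then $K^{(s)}$ has level $s$, and its consecutive elements differ by $2^s$.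
\end{proof}

\subsection{Fans and the triangles of one line}

\begin{lemma}[Fans]\label{lem:fan}
Let $k_0<k_1<\dots<k_m$ be elements of $I$, and let $b$ be a point of the plane lying strictly above all lines through two of them, or strictly below all of these lines. Then the directions from $b$ to $k_0,\dots,k_m$ occur in this order, strictly monotonically, within an angle less than $\pi$. In particular, the triangles $b\,k_r\,k_{r+1}$, $0\le r<m$, form a packing, the \emph{fan} from $b$ over $k_0,\dots,k_m$.
\end{lemma}

\begin{proof}
For $r<r'$ the triple $(b,k_r,k_{r'})$ has the orientation of $(k_r,k_{r'},b)$, which is positive if $b$ is above the line $k_rk_{r'}$ and negative if it is below. So all these orientations agree. Comparing with $k_0$, all other directions lie within an angle less than $\pi$ on one side of that of $k_0$; comparing them with each other, they are in monotone order. The interiors of the triangles $bk_rk_{r+1}$ lie in disjoint open sectors.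
\end{proof}

\begin{lemma}\label{lem:mixed}
Let $K$ be a class with $|K|\ge 2$, let $b\in K^-$ and $k<k'$ in $K^+$. The triangle $bkk'$ has no point of $K$ in its interior if and only if $(k,k')$ is bottom-visible in $K^+$. Likewise, for $b\in K^+$ and $k<k'$ in $K^-$, the condition is that $(k,k')$ is top-visible in $K^-$.
\end{lemma}

\begin{proof}
By reflection it suffices to prove the first statement. By (H2), $b$ is below every line through two points of $K^+$, so by Lemma~\ref{lem:fan} a point $l\in K^+$ lies in the open sector at $b$ spanned by $k$ and $k'$ if and only if $k<l<k'$. Such an $l$ is inside the triangle if and only if it is on the same side of the line $kk'$ as $b$, that is, below it. So no point of $K^+$ is inside if and only if $(k,k')$ is bottom-visible in $K^+$. No point $b'\in K^-$ is ever inside: otherwise the line $bb'$ would separate $k$ from $k'$, whereas both are above it by (H3).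
\end{proof}

\begin{lemma}\label{lem:line}
Let $K$ be a class with $|K|=m$. All triangles with vertices in $K$ having no point of $K$ in their interior are covered by at most $3m\lambda(m)$ packings of triangles with vertices in $K$.
\end{lemma}

\begin{proof}
We use induction on $m$; for $m\le2$ there are no triangles. Let $m\ge3$.

\emph{Triangles inside $K^+$ or inside $K^-$.} By (H1) the convex hulls of $K^+$ and $K^-$ are disjoint, so we may unite the $s$-th packing for $K^+$ with the $s$-th packing for $K^-$. Since $\lceil m/2\rceil\le(m+1)/2\le 2m/3$ for $m\ge3$, induction gives at most
\[
3\lceil m/2\rceil\,\lambda(\lceil m/2\rceil)\le 3\cdot\tfrac{2m}{3}\lambda(m)=2m\lambda(m)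
\]
packings.

\emph{Mixed triangles.} Consider those with one vertex $b\in K^-$ and two in $K^+$. By Lemmas~\ref{lem:mixed} and~\ref{lem:visible} the base is a consecutive pair of a member of the bottom chain of $K^+$. For each $b$ and each of the at most $\lambda(|K^+|)$ members with two or more elements, the fan from $b$ over that member is a packing. With the symmetric case, mixed triangles need at most
$|K^-|\lambda(|K^+|)+|K^+|\lambda(|K^-|)\le m\lambda(m)$ packings. The total is at most $3m\lambda(m)$.
\end{proof}

\begin{remark}[On a single line the logarithm is necessary]\label{rem:log}
Let $P$ be the graph of a Horton function on a set $I$ of $n\ge4$ consecutive integers.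

\emph{The number of empty triangles is at most quadratic.} For an empty triangle let $K$ be the smallest class containing its vertices; it has vertices in both halves of $K$. By Lemmas~\ref{lem:mixed} and~\ref{lem:visible} its base is a consecutive pair in a member of the bottom chain of $K^+$ or of the top chain of $K^-$. The $s$-th member of a chain of a class with $m$ elements has fewer than $m/2^s$ consecutive pairs, so the chain has fewer than $2m$ in total. Hence each $K$ accounts for at most $4|K^+||K^-|$ empty triangles. Every pair of elements of $I$ is separated by the halves of exactly one class, so there are at most $4\binom n2$ empty triangles.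

\emph{Yet $\tau(P)$ has order $n\log n$.} By Lemmas~\ref{lem:line} and~\ref{lem:packing}, $\tau(P)\le3n\lambda(n)$. Conversely,
\[
\tau(P)\ge\lfloor n/2\rfloor\,\bigl\lfloor\log_2\lfloor n/2\rfloor\bigr\rfloor .
\]
To see this, let $K^{(s)}$ be the members of the bottom chain of $I^+$. As $|K^{(s)}|\ge\lfloor|I^+|/2^s\rfloor$, those with $0\le s<\lfloor\log_2|I^+|\rfloor$ have at least two elements. Between two consecutive elements of $K^{(s+1)}$ there is exactly one element of $K^{(s)}$. So, starting from the largest $s$, we can choose a consecutive pair $e_s$ in each $K^{(s)}$ such that the interval of $e_s$ is contained in that of $e_{s+1}$. By Lemmas~\ref{lem:visible} and~\ref{lem:mixed} all triangles with base $e_s$ and apex $b\in I^-$ are empty. We claim that no two of them, say $(b,e_s)$ and $(b',e_{s'})$, are contained in one triangulation. If $s=s'$, both lie below the same base and overlap; use Lemma~\ref{lem:face}. If $s<s'$, write $e_{s'}=(l,l')$. Some endpoint $k$ of $e_s$ is strictly between $l$ and $l'$. It is above the segment $ll'$ by visibility, while $b$ is below the line $ll'$ and, by Lemma~\ref{lem:fan}, sees $k$ between $l$ and $l'$. So the edge $bk$ crosses the edge $ll'$.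
\end{remark}

\section{The perturbed grid}\label{sec:grid}

We need one perturbation of the grid that produces a Horton function on every lattice line at once. Two choices make this possible. All points move in a common direction $u$, parallel to no lattice line, so that on each line the movement is a ``height''. The size of the movement is read off from the binary digits of \emph{both} coordinates: along a line of primitive direction at least one coordinate has an odd increment, and its low-order digits record the class of the point.

\paragraph{Construction.} Let $n\ge3$, $R=\lceil\sqrt n\rceil\ge2$ and $S=R-1$, so that $S\ge1$ and $S^2<n\le R^2$. Let $P_0$ be the first $n$ points of $\{0,\dots,S\}^2$ in row order: full rows, then possibly an initial piece of the next row. All lattice points of $\operatorname{conv}(P_0)$ in rows before the last one used are in $P_0$, because these rows are full. The line of the last row supports $\operatorname{conv}(P_0)$, so the hull meets it only in the segment spanned by the points of $P_0$ there. Hence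
\begin{equation}\label{eq:convex}
P_0=\operatorname{conv}(P_0)\cap\mathbb Z^2 .
\end{equation}
Choose $B$ with $2^B\ge R$. For integers $0\le x,y<2^B$ with binary digits $x_j,y_j$ put
\[
f(x,y)=\sum_{j=0}^{B-1}c_j\,(x_j+2y_j),\qquad c_j=M^{-j},\quad M=3R+1 .
\]
Let $u=(1,R)$. No nonzero integer vector $(a,b)$ of sup-norm at most $S$ is parallel to $u$: this would mean $b=Ra$, so $a\neq0$ and $|b|\ge R$. For $p\in P_0$ let
\[
\tilde p=p+\varepsilon f(p)u ,\qquad P=\{\tilde p:p\in P_0\},
\]
where $\varepsilon>0$ is so small that
\begin{itemize}
\item[(i)] for all non-collinear $p,q,r\in P_0$, the triples $\tilde p,\tilde q,\tilde r$ and $p,q,r$ have the same orientation;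
\item[(ii)] all displacements $|\tilde p-p|$ are less than $\eta$, where $4\eta=\min1/|v|$ over primitive integer vectors $v$ with $\|v\|_\infty\le S$.
\end{itemize}
Here an integer vector is primitive if its coordinates are coprime, and $|\cdot|$ is the Euclidean norm. Condition (i) preserves the combinatorics of the grid wherever it is already non-degenerate; (ii) keeps different lattice lines apart.

\paragraph{Lines.} Let $V$ be the set of primitive integer vectors $v$ with $\|v\|_\infty\le S$ and $\det(v,u)>0$. It contains exactly one of each pair $\pm v$. For $v\in V$ and $i\in\mathbb Z$ let $L_i=\{z:\det(v,z)=i\}$. Consecutive lines are at distance $1/|v|$, and $L_{i+1}$ is on the $u$-side of $L_i$. Since $v$ is primitive, $L_i\cap\mathbb Z^2=a_i+\mathbb Zv$ for some $a_i\in\mathbb Z^2$. By \eqref{eq:convex}, $L_i\cap P_0=\{a_i+kv:k\in I_i\}$, where $I_i$ is a (possibly empty) set of consecutive integers. If it is nonempty, the extreme points of $L_i\cap P_0$ differ by $(|I_i|-1)v$, so in all cases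
\[
|I_i|\le N_v:=\lfloor S/\|v\|_\infty\rfloor+1\le R .
\]
Let $\tilde L_i\subset P$ be the set of perturbed points of $L_i\cap P_0$. With $h(k)=f(a_i+kv)$, the affine map
\[
(x,y)\mapsto a_i+xv+\varepsilon yu
\]
takes the points $(k,h(k))$, $k\in I_i$, to the points of $\tilde L_i$. It preserves orientation, because $\det(v,u)>0$, and it takes the upward direction to the direction of $u$, so that ``above'' means ``on the $u$-side''. In this chart we apply Section~\ref{sec:line}. Any two points of $P_0$ lie on a common line $L_i$ for some $v\in V$, with different values of $k$; so the points $\tilde p$ are distinct.

\begin{lemma}\label{lem:horton}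
For all $v\in V$ and $i$ with $I_i\ne\emptyset$, the function $h(k)=f(a_i+kv)$ is a Horton function on $I_i$. In particular, $P$ is in general position.
\end{lemma}

\begin{proof}
Write $z_k=a_i+kv$. Since some coordinate of $v$ is odd, for every $t\ge0$
\[
z_k\equiv z_{k'}\pmod{2^t}\iff k\equiv k'\pmod{2^t}.
\]
Let $K$ be a class of level $j$ with $|K|\ge2$. By the equivalence, all $z_k$ with $k\in K$ agree in the digits below level $j$. As points agreeing in all $B$ digits are equal, $j<B$. Again by the equivalence, the $z_k$ within a half of $K$ also agree in the pair of level-$j$ digits, and for different halves these pairs differ. The map $(x,y)\mapsto x+2y$ is injective on $\{0,1\}^2$, so the values of $x_j+2y_j$ on the two halves differ by at least $1$.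

Put $\delta=3\sum_{l=j+1}^{B-1}c_l$. Then
\[
\delta<\frac{3c_j}{M-1}=\frac{c_j}{R}.
\]
Between two points, the terms of $f$ with $l>j$ change by at most $\delta$ in total. So $h$ varies by at most $\delta$ on each half, and the values on one half exceed those on the other by at least $c_j-\delta>(R-1)\delta$. As $|I_i|\le R$, Lemma~\ref{lem:gap} applies.

Three points of $P$ with non-collinear originals are not collinear by (i). If the originals are collinear, they lie on one $L_i$, and the graph of a Horton function is in general position.
\end{proof}

The weight $2$ on $y_j$ matters. With $x_j+y_j$ instead, $(0,1)$ and $(1,0)$ would receive the same height, and (H1) would fail on the line of direction $(1,-1)$ through them.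

\begin{example}\label{ex:three}
Let $n=9$, so $R=3$, $S=2$, $M=10$. In the row $y=0$ the heights are $f(0,0)=0$, $f(1,0)=1$, $f(2,0)=\frac1{10}$; the other two rows have the same heights up to an additive constant. In each row the middle point is above the segment joining the outer two. So a triangle with base $(0,0),(2,0)$ and apex in row $1$ contains the perturbed point of $(1,0)$ and is not empty. A triangle with base $(0,1),(2,1)$ and apex in row $0$ is empty, because the middle point has moved out of it. Correspondingly, for $v=(1,0)$ and $a_i=(0,i)$ the top chain of each row is $\{0,1,2\},\{1\}$ and the bottom chain is $\{0,1,2\},\{0,2\},\{0\}$.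
\end{example}

\section{The empty triangles of the perturbed grid}\label{sec:class}

\begin{proposition}\label{prop:class}
Every empty triangle of $P$ is, for some $v\in V$ and some $i$, of one of the following types:
\begin{itemize}
\item[(1)] apex on $\tilde L_{i\pm1}$, base a consecutive pair in some member $K^{(s)}$ of the top (for $+$) or bottom (for $-$) chain of $I_i$;
\item[(2)] apex on $\tilde L_{i\pm2}$, base a consecutive pair in the member $K^{(1)}$ of the top (for $+$) or bottom (for $-$) chain of $I_i$;
\item[(3)] all three vertices on one $\tilde L_i$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $\tilde p\tilde q\tilde r$ be an empty triangle. If $p,q,r$ are collinear, it is of type (3). Otherwise, no point of $P_0$ is interior to $pqr$: by (i) its perturbation would be interior to $\tilde p\tilde q\tilde r$. By \eqref{eq:convex} no lattice point at all is interior to $pqr$.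

\emph{The shape of $pqr$.} For a side $qr$ write $r=q+mv$ with $m\ge1$ and, after exchanging $q$ and $r$ if necessary, $v\in V$. Let $q,r\in L_i$ and $p\in L_{i\pm h}$ with $h\ge1$. The area of $pqr$ is $mh/2$, and $qr$ has $m-1$ lattice points in its relative interior. We claim that for some side
\[
h=1\quad\text{or}\quad(m,h)=(2,2).
\]
Pick's theorem gives the area of a lattice polygon as $A+\frac{C}{2}-1$, where $A$ and $C$ count its interior and boundary lattice points. If $m=1$ for all sides, then $A=0$, $C=3$, the area is $\frac12$, and $mh=1$ for every side. Otherwise take a side with $m\ge2$, and suppose $h\ge2$. The line adjacent to $L_i$ on the side of $p$ meets the interior of $pqr$ in an open segment of length $m(1-\frac1h)|v|$. Lattice points on that line are spaced by $|v|$ and none lies on this segment, so $m(1-\frac1h)\le1$, that is, $(m-1)(h-1)\le1$. Hence $m=h=2$. (This case is real: consider $(0,0),(2,0),(0,2)$.)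

\emph{The base is visible.} Fix such a side, and let $z$ be a lattice point strictly between $q$ and $r$; it is in $P_0$ by \eqref{eq:convex}. By (i), $\tilde z$ is on the same side of the line $\tilde p\tilde q$ as $\tilde r$, and on the same side of $\tilde p\tilde r$ as $\tilde q$. Since it is not interior to the triangle, and not on the line $\tilde q\tilde r$ by general position, it lies on the side of $\tilde q\tilde r$ opposite to $\tilde p$. By (i), $\tilde p$ is above the line $\tilde q\tilde r$ in the chart of $L_i$ if $p\in L_{i+h}$, and below it if $p\in L_{i-h}$. So the pair $(q,r)$ is top-visible in $I_i$ in the first case and bottom-visible in the second. By Lemma~\ref{lem:visible} it is a consecutive pair of a member $K^{(s)}$ of the top (respectively bottom) chain of $I_i$, and $m=2^s$. If $h=1$, this is type (1). If $m=h=2$, then $s=1$, and this is type (2).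
\end{proof}

\section{The covering}\label{sec:cover}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:packing} it suffices to cover all empty triangles of $P$ by fewer than $200n$ packings of triangles with vertices in $P$. Fix $v\in V$ and write $N=N_v$; since $\|v\|_\infty\le S$, we have $N\ge2$. We use one packing on many parallel strips simultaneously. This is possible because, by (ii), the points of $\tilde L_i$ are within $\eta\le\frac1{4|v|}$ of $L_i$, so that triangles in the $\eta$-neighborhoods of two slabs at distance at least $1/|v|>2\eta$ are disjoint.

\emph{Type (1).} For each sign $\sigma=\pm1$, each $c\in\{0,1\}$, each $0\le s<\lambda(N)$ and each $1\le t\le N$ we form one packing. For every $i\equiv c\pmod2$, take the fan from the $t$-th point of $\tilde L_{i+\sigma}$ over the member $K^{(s)}$ of the top ($\sigma=+1$) or bottom ($\sigma=-1$) chain of $I_i$, whenever this point exists and this member exists and has at least two elements. By (i) the apex lies strictly on one side, the same for all, of the lines through two points of $\tilde L_i$, so by Lemma~\ref{lem:fan} the fan is a packing. It lies in the $\eta$-neighborhood of the slab between $L_i$ and $L_{i+\sigma}$. For different $i$ of the same parity these slabs are at distance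 at least $1/|v|$. So the union over $i$ is a packing. Since all lines of direction $v$ have at most $N$ points, all values of $s$ and $t$ that occur are included. This gives $4N\lambda(N)$ packings.

\emph{Type (2).} Do the same with apex on $\tilde L_{i+2\sigma}$, with $s=1$ and $i\equiv c\pmod3$, $c\in\{0,1,2\}$. The slabs now have twice the width, and those for different $i\equiv c\pmod 3$ are again at distance at least $1/|v|$. This gives $6N$ packings. They are needed only if some $K^{(1)}$ has two elements, which requires $N\ge3$; then $\lambda(N)\ge2$, so their number is at most $3N\lambda(N)$.

\emph{Type (3).} A type (3) triangle on $\tilde L_i$ has no point of $\tilde L_i$ in its interior. So Lemma~\ref{lem:line} with $K=I_i$ covers these triangles, for each $i$, by at most $3N\lambda(N)$ packings with vertices in $\tilde L_i$. The convex hulls of the $\tilde L_i$ are pairwise disjoint, so for each index we may take the union over all $i$ of the packings with that index. This gives at most $3N\lambda(N)$ packings.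

Altogether at most $10N_v\lambda(N_v)$ packings suffice for $v$, and by Proposition~\ref{prop:class} all empty triangles are covered as $v$ ranges over $V$.

\emph{Summation.} There are $8s$ integer vectors of sup-norm $s$, so at most $4s$ vectors $v\in V$ with $\|v\|_\infty=s$. For these, $N_v=\lfloor S/s\rfloor+1\le 2S/s$. For integers $k\ge1$ we have $\lceil\log_2(k+1)\rceil=\lfloor\log_2k\rfloor+1$, since $2^a\le k<2^{a+1}$ means $2^a<k+1\le2^{a+1}$. Hence $\lambda(N_v)\le1+\log_2(S/s)$. Using $S!\ge(S/e)^S$, the number of packings is at most
\begin{align*}
\sum_{s=1}^{S}4s\cdot10\cdot\frac{2S}{s}\Bigl(1+\log_2\frac Ss\Bigr)
&=80S\Bigl(S+\log_2\frac{S^S}{S!}\Bigr)\\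
&\le80\,(1+\log_2e)\,S^2<200\,S^2<200\,n . \qedhere
\end{align*}
\end{proof}

For every $c>0$ we have $200n<c\,n\log n$ for all large $n$. Hence the conjecture is false: whatever the constant $c$, the bound fails for every sufficiently large $n$.

\section{The order of magnitude of the minimum and the maximum}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:order}]
The upper bound on the minimum is Theorem~\ref{thm:main}.

\emph{A triangulation contains at most $2n-5$ empty triangles.} By Lemma~\ref{lem:face} it suffices to count bounded faces. Recall that the bounded faces of a triangulation are triangles and its outer boundary is the boundary of the convex hull. If there are $\beta$ bounded faces, $E$ edges and $g\ge3$ hull vertices, then $3\beta+g=2E$, and Euler's formula reads $n-E+(\beta+1)=2$. Hence $\beta=2n-2-g\le2n-5$.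

\emph{There are at least $\binom{n-1}2$ empty triangles} (a bound due to Katchalski and Meir). Rotate so that the $x$-coordinates are distinct, and let $p_1,\dots,p_n$ be the points from left to right. For $i\le n-2$ sort $p_{i+1},\dots,p_n$ radially around $p_i$; they lie in the open half-plane to the right of the vertical line through $p_i$. Two consecutive points in this order form with $p_i$ an empty triangle: no point to the right of $p_i$ lies in the open sector they span, and no other point lies in the half-plane. This gives $n-i-1$ empty triangles with leftmost vertex $p_i$, and $\sum_{i=1}^{n-2}(n-i-1)=\binom{n-1}2$.

Consequently, for every $P$ with $|P|=n$,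
\[
\tau(P)\ge\frac{(n-1)(n-2)}{2(2n-5)}=\frac n4-\frac18+\frac{3/4}{4n-10}>\frac n4-\frac18 .
\]

\emph{The maximum.} By Lemma~\ref{lem:packing}, each empty triangle is contained in some triangulation, so $\tau(P)\le\binom n3$. For the lower bound let $n\ge4$ and let $n'\in\{n,n-1\}$ be odd. Let $P$ consist of the vertices of a regular $n'$-gon with center $o$ and, if $n'=n-1$, one further point of its circumscribed circle. Then $P$ is in convex position, so all its triangles are empty. Since $n'$ is odd, no side or diagonal of the $n'$-gon passes through $o$. A triangle of the $n'$-gon that misses $o$ has its vertices on an open half-circle, so it has exactly one vertex such that the other two are among the $(n'-1)/2$ vertices following it counterclockwise; conversely, a triangle with such a vertex misses $o$. So the number of triangles of the $n'$-gon containing $o$ in their interior is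
\begin{align*}
\binom{n'}3-n'\binom{(n'-1)/2}2
&=\frac{n'(n'-1)\bigl(4(n'-2)-3(n'-3)\bigr)}{24}\\
&=\frac{n'(n'^2-1)}{24}.
\end{align*}
By Lemma~\ref{lem:face}, no triangulation contains two of them. Hence $\tau(P)\ge n'(n'^2-1)/24=\Omega(n^3)$.
\end{proof}

\begin{remark}
B\'ar\'any and F\"uredi \cite{BaranyFuredi} proved that every $n$-point set in general position has at least $n^2-O(n\log n)$ empty triangles. Dividing this by $2n-5$ gives $\tau(P)\ge n/2-O(\log n)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BaranyFuredi}
B\'ar\'any and F\"uredi,
\emph{Empty simplices in Euclidean space},
Canad. Math. Bull. \textbf{30} (1987).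

\bibitem{EdgeDisjoint}
\emph{On Edge-Disjoint Empty Triangles of Point Sets},
\texttt{http://www.cglab.ca/\textasciitilde lfbarba/publications/EdgeDisjTriangOct2011.pdf}.

\end{thebibliography}

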